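# A limit group that is not the fundamental group of any special cube complex

## 1. The groups $G_{m,n}$ and what is proved about them

For nonzero integers $m,n$ put
$$w_{m,n}=a^mba^{-n}b^{-1}\in F=F(a,b),\qquad G_{m,n}=\langle a,b,t\mid [t,w_{m,n}]=1\rangle=F*_{\langle w\rangle}(\langle w\rangle\times\langle t\rangle).$$
Here $w=w_{m,n}$ and $[g,h]=ghg^{-1}h^{-1}$.

**Theorem 1.** For all nonzero $m,n$ the group $G_{m,n}$ is a limit group. If $|m|\neq|n|$, then $G_{m,n}$ embeds in no right-angled Artin group, and hence is not the fundamental group of a special cube complex.

In plain words, the question behind the theorem is: *is every limit group the fundamental group of a special cube complex, compact or not?* It is posed in "The Structure Of Groups With A Quasiconvex Hierarchy". Theorem 1 answers it: no. With $(m,n)=(2,1)$, the limit group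
$$G_{2,1}=\langle a,b,t\mid [t,a^2ba^{-1}b^{-1}]=1\rangle$$
is not the fundamental group of any special cube complex.

To see why the question is natural, recall two facts from its background. Kharlampovich and Myasnikov [KM98] showed that every limit group has a *separated cyclic hierarchy*. This means that it is built from free and free abelian groups by three operations:

- free products;
- HNN extensions over an infinite cyclic group that is malnormal on at least one side and whose two inclusions do not have intersecting conjugates in the vertex group;
- amalgams over an infinite cyclic group that is malnormal on at least one side.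

Moreover, every group with such a hierarchy is the fundamental group of a (sparse) nonpositively curved cube complex that is *virtually* special, that is, has a special finite-sheeted cover. So every limit group has a finite-index subgroup that is the fundamental group of a special cube complex. Theorem 1 says that passing to a finite-index subgroup is in general necessary. We use neither background fact below.

The second half of Theorem 1 comes from a criterion about three elements of an arbitrary group.

**Theorem 2 (general obstruction).** Let $G$ be a group, $x,z,t\in G$, and let $m,n$ be nonzero integers with $|m|\neq|n|$. Suppose that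

- $z$ is conjugate in $G$ to $x$ or to $x^{-1}$;
- $w=x^mz^{-n}$ and $t$ generate a subgroup isomorphic to $\mathbb Z^2$;
- $P=\langle x,z,t\rangle$ is non-abelian and fully residually free.

Then $G$ embeds in no right-angled Artin group.

In $G_{m,n}$ we shall take $x=a$ and $z=bab^{-1}$, so that $x^mz^{-n}=a^mba^{-n}b^{-1}$. The last theorem says how sharp this is.

**Theorem 3 (sharpness).** (i) Every limit group generated by at most $2$ elements is the fundamental group of a special cube complex. For every $d\ge 3$ there is a limit group of rank exactly $d$ which is not. (ii) $G_{1,1}=\langle a,b,t\mid[t,[a,b]]\rangle$ embeds in $A_{C_5}$, the right-angled Artin group of the pentagon $C_5$, hence is the fundamental group of a special cube complex. So the hypothesis $|m|\neq|n|$ cannot simply be dropped.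

The remaining cases with $|m|=|n|$ are not settled in these notes.

## 2. Limit groups, hyperplanes, right-angled Artin groups, trees

**Definition (limit group).** A group $G$ is *fully residually free* if for every finite $S\subset G$ there is a homomorphism from $G$ to a free group that is injective on $S$. A *limit group* is a finitely generated fully residually free group.

Free groups are fully residually free. So is $\mathbb Z^2$: the map $(i,j)\mapsto i+Nj$ to $\mathbb Z$ is injective on a given finite set once $N$ is large. Subgroups of fully residually free groups are fully residually free. Such groups are torsion-free, since an element $g\ne1$ of finite order would die in every free group, against injectivity on $\{1,g\}$. We use three textbook facts about free groups: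

- (F1) The centralizer of a nontrivial element is infinite cyclic. Consequently, if $\alpha,\beta\neq1$ commute, then $C(\alpha)=C(\beta)$: the group $C(\alpha)$ is abelian and contains $\beta$, so $C(\alpha)\subset C(\beta)$, and symmetrically.
- (F2) An element $w\ne 1$ is not conjugate to $w^{-1}$. Suppose $gwg^{-1}=w^{-1}$. Then $g\ne1$, so $g^2\neq 1$, and $g^2$ commutes with $w$. Both $g$ and $w$ lie in the cyclic group $C(g^2)$, so they commute and $w=w^{-1}$, which is impossible.
- (F3) Finitely generated free groups are Hopfian.

**Definition (hyperplanes).** Cube complexes are connected, and need not be compact. A cube complex is *nonpositively curved* if all vertex links are flag simplicial complexes. Call two oriented edges parallel if they are opposite sides of a square, pointing the same way, and generate an equivalence relation. Forgetting orientations, each class of edges gives a *hyperplane*, to which these edges are *dual*. Let $H,K$ be hyperplanes.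

- $H$ is *one-sided* if some oriented edge dual to $H$ is equivalent to its own reverse. Otherwise $H$ is two-sided, and its dual edges can be oriented consistently.
- $H$ *self-intersects* if two adjacent sides of some square are both dual to $H$. Distinct $H,K$ *cross* if some square has adjacent sides dual to $H$ and $K$.
- A two-sided $H$ *directly self-osculates* if, for a consistent orientation, two distinct edges dual to $H$ both start, or both end, at one vertex and do not form the corner of a square there.
- $H\neq K$ *interosculate* if they cross, and moreover at some vertex an edge dual to $H$ and an edge dual to $K$ meet without forming the corner of a square there.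

**Definition (special).** A nonpositively curved cube complex is *special* (Haglund–Wise) if no hyperplane is one-sided, none self-intersects, none directly self-osculates, and no two interosculate.

Each failure already occurs with a single square. The Klein bottle with boundary word $aba^{-1}b$ has a one-sided hyperplane, dual to $b$. Glue the bottom side (left to right) to the right side (bottom to top), and the resulting edge is dual to a self-intersecting hyperplane. Glue the bottom-left vertex to the bottom-right vertex, and the two vertical sides directly self-osculate there. Glue the bottom-left vertex to the top-right vertex, and at the new vertex the bottom side and the right side meet without a corner there, although their hyperplanes cross: they interosculate. On the other hand, a circle with one edge is special. Its edge both starts and ends at the vertex, which is not a *direct* self-osculation.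

**Definition (right-angled Artin group, RAAG).** For a simplicial graph $\Gamma$ with vertex set $V$, the group $A=A_\Gamma$ has generating set $V$, with the relations that adjacent vertices commute. For $S\subset V$, $A_S$ is the subgroup generated by $S$. The *support* $\mathrm{supp}(g)$ is the set of vertices occurring in a shortest word for $g$; it does not depend on the word. An element is *cyclically reduced* if it has minimal length in its conjugacy class.

No edges gives a free group, and a complete graph gives $\mathbb Z^V$. We use the following facts ($V$ finite).

- (R1) $A_S$ is the RAAG on the induced subgraph, and there is a retraction $\rho_S:A\to A_S$ killing $V\smallsetminus S$. A nonempty word representing $1$ contains a subword $s^{\varepsilon}us^{-\varepsilon}$ with $s\in V$, $\varepsilon=\pm1$, in which every letter of $u$ is $\neq s^{\pm1}$ and commutes with $s$. Every element is conjugate to a cyclically reduced one.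
- (R2) (Duchamp–Krob, *Semigroup Forum* 45 (1992)) The lower central series satisfies $\bigcap_j\gamma_j(A)=1$, and all $\gamma_j(A)/\gamma_{j+1}(A)$ are torsion-free.
- (R3) (Servatius's Centralizer Theorem, *J. Algebra* 126 (1989)) Let $w\neq1$ be cyclically reduced with support $U$. Let $U_1,\dots,U_k$ be the vertex sets of the components of the complement graph of $\Gamma[U]$, so that $A_U=\prod A_{U_i}$. Then
$$C_A(w)=\langle r_1\rangle\times\cdots\times\langle r_k\rangle\times A_{\mathrm{lk}\,U},$$
where $r_i\in A_{U_i}$, the $A_{U_i}$-component of $w$ is a power of $r_i$, and $\mathrm{lk}\,U$ is the set of vertices adjacent to every vertex of $U$.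
- (R4) For $v\in V$ put $L=A_{\mathrm{lk}\,v}$ and $M=A_{V\smallsetminus v}$. Comparing presentations, $A$ is the HNN extension of $M$ with stable letter $v$ centralizing $L$. Its Bass–Serre tree $T_v$ has vertices $gM$, and edges $gL$ from $gM$ to $gvM$. $A$ acts preserving these orientations, without inversions.

A cyclically reduced element $w$ of $A_U$ is also cyclically reduced in $A$: apply $\rho_U$, which does not increase length, to a conjugate $ywy^{-1}$.

As an example of (R3), let the pentagon $C_5$ have cyclic vertex order $v,h,\bar t,s,u$, and let $w=[s,h]$. Then $U=\{s,h\}$ is not an edge, so $k=1$. The only vertex adjacent to both $s$ and $h$ is $\bar t$. Since $[s,h]$ is not a proper power in the free group $\langle s,h\rangle$, $C(w)=\langle[s,h]\rangle\times\langle\bar t\rangle$.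

**Trees.** An automorphism $g$ of a tree acting without inversions is *elliptic* (fixes a vertex) or *hyperbolic* (translates a line, its axis $\mathrm{Ax}_g$, by $|g|>0$). Conjugate elements and inverses have equal translation length, and for $k\ne0$ the power $g^k$ has the same axis and $|g^k|=|k|\,|g|$.

- (T1) Let $g$ be hyperbolic, $\pi_g$ the nearest-point projection to $\mathrm{Ax}_g$, and $p$ a vertex. Then $[p,gp]$ meets $\mathrm{Ax}_g$ exactly in $[\pi_gp,g\pi_gp]$, which has length $|g|$ and lies at distance $d(p,\mathrm{Ax}_g)$ from both ends.
- (T2) (Serre, *Trees*, I.6.5) If $g$, $h$ and $gh$ are elliptic, then $g$ and $h$ fix a common vertex.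

Here is the reason for (T2). If the fixed trees are disjoint, let $[y,y']$ be the shortest path between them, with $gy=y$ and $hy'=y'$. The edge of this path at $y$ is not fixed by $g$, so $[y',gy']$ is $[y',y]$ followed by $g[y,y']$. Let $e$ be the edge of $[y,y']$ at $y'$. Since $ghy'=gy'$, the segment $[y',ghy']$ ends with $ge$, while $gh[y',ghy']$ starts with $ghe\neq ge$, as $he\neq e$. So $y'$, $ghy'$, $(gh)^2y'$ lie in this order on a geodesic, with equal nonzero gaps. Hence $gh$ is hyperbolic.

## 3. Special fundamental groups are subgroups of RAAGs

This section translates the question about cube complexes into one about groups.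

**Proposition 4.** (a) If $X$ is special, then $\pi_1X$ embeds in a RAAG; if $\pi_1X$ is finitely generated, it embeds in one with finitely many generators. (b) Every finitely generated subgroup of a RAAG is the fundamental group of a special cube complex.

So a finitely generated group is $\pi_1$ of a special cube complex if and only if it embeds in a RAAG.

**Proof of (a). Step 1: a homomorphism to a RAAG.** Let $\Gamma$ have the hyperplanes of $X$ as vertices, with an edge for each crossing pair. Hyperplanes are two-sided, so we orient the edges dual to each of them consistently, and label each oriented edge by $H^{\pm1}$, where $H$ is its hyperplane. Around a square the labels read $H^{\varepsilon}K^{\delta}H^{-\varepsilon}K^{-\delta}$. Here $H\neq K$, as there is no self-intersection, and $H,K$ cross, so this word is trivial in $A_\Gamma$. Backtracks read $H^{\varepsilon}H^{-\varepsilon}$. So labels define a homomorphism $\pi_1(X,x_0)\to A_\Gamma$.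

**Step 2: injectivity.** Let $\gamma$ be a shortest edge loop in a nontrivial based homotopy class, and suppose its label is trivial in $A_\Gamma$. The label involves finitely many letters, so (R1) applies. It gives a subpath $e_0e_1\cdots e_ke_{k+1}$ of $\gamma$ with labels $H^{\varepsilon},K_1^{\pm1},\dots,K_k^{\pm1},H^{-\varepsilon}$, where each $K_i\neq H$ crosses $H$.

If $k\geq1$, the edges $e_0,e_1$ meet at a vertex and are dual to crossing hyperplanes. As $H,K_1$ do not interosculate, they form a corner of a square. Replace $e_0e_1$ by the other path across the square. The loop stays in its homotopy class, the length is unchanged, and the two labels are interchanged. Repeat this until an edge $e$ labelled $H^\varepsilon$ immediately precedes $e_{k+1}$. Let $y$ be the vertex between them. The reverse of $e$ and the edge $e_{k+1}$ are oriented edges starting at $y$ with the same label $H^{-\varepsilon}$. If they were different, then either they form a corner of a square, and $H$ self-intersects, or they do not, and $H$ directly self-osculates. So they coincide, and $e\,e_{k+1}$ is a backtrack. Deleting it shortens the loop, a contradiction.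

**Step 3: finite generation.** The labels of finitely many generating loops involve a finite set $S$ of letters, so the image of $\pi_1X$ lies in $A_S$.

**Proof of (b).** A finitely generated $H\le A_\Gamma$ involves finitely many letters, so let $\Gamma$ be finite. The Salvetti complex of $\Gamma$ has one vertex, one loop for each $s\in V$, a square with boundary $sus^{-1}u^{-1}$ for each edge $su$, and higher cubes for larger cliques. It is nonpositively curved with fundamental group $A_\Gamma$. The Salvetti complex is special, and covers of special complexes are special (Haglund–Wise, *GAFA* 17 (2008)). The first assertion can be checked directly: each hyperplane is dual to one loop $s$ and is two-sided, no square has both pairs of sides labelled $s$, only one edge labelled $s$ starts at the vertex, and if $s,u$ cross then all four corners between them are present. For a cover, orientations pull back and links are preserved, so each of the four failures upstairs would give the same failure downstairs. Now $H$ is the fundamental group of the cover corresponding to it. $\square$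

## 4. Limit groups with at most two generators

We begin by hand, with few generators. This is the first half of Theorem 3(i).

A cyclic limit group is trivial or $\mathbb Z$. Let a limit group $H$ be generated by $x,y$. If $[x,y]=1$, then $H$ is finitely generated, torsion-free and abelian, so it is free abelian. Otherwise take a homomorphism $\varphi$ to a free group with $\varphi([x,y])\ne1$. Its image is a non-abelian free group generated by two elements, so it has rank $2$, and by (F3) it is free on $\varphi(x),\varphi(y)$. A nontrivial reduced word in $x,y$ thus has nontrivial image, so $H$ is free on $x,y$. Free and free abelian groups are RAAGs, and Proposition 4(b) finishes the proof. $\square$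

So an example needs three generators.

## 5. $G_{1,1}$ sits inside the pentagon group

This section proves Theorem 3(ii). The way the embedding works will also show us what has to be ruled out when $|m|\neq|n|$.

Let $C_5$ have cyclic vertex order $v,h,\bar t,s,u$. So exactly the pairs $vh,\ h\bar t,\ \bar ts,\ su,\ uv$ commute. Define
$$\varphi(a)=sv,\qquad \varphi(b)=hu,\qquad \varphi(t)=\bar t.$$

**Step 1: $\varphi$ is well defined, and injective on $F$.** Since $v$ commutes with $h,u$, and $u$ commutes with $s$,
$$[sv,hu]=sv\,hu\,v^{-1}s^{-1}\,u^{-1}h^{-1}=s\,hu\,s^{-1}u^{-1}h^{-1}=shs^{-1}h^{-1}.$$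
This commutes with $\bar t$, so $\varphi:G_{1,1}\to A_{C_5}$ exists. Killing $u,v,\bar t$ carries $\varphi(a),\varphi(b)$ to $s,h$, a free basis of $A_{\{s,h\}}$. So $\varphi|_F$ is injective.

**Step 2: the intersection $\varphi(F)\cap\langle s,h\rangle$ equals $\langle\varphi([a,b])\rangle$.** This is what Britton's lemma will need. One inclusion is Step 1. For the other, let $f(a,b)$ be a reduced word with $f(sv,hu)\in\langle s,h\rangle$.

Kill $u$ and $\bar t$. Then $f(sv,h)\in\langle s,h\rangle$ inside $\langle s\rangle*\langle h,v\rangle$, where $\langle h,v\rangle\cong\mathbb Z^2$. Substitute $a=s\cdot v$ and $a^{-1}=v^{-1}\cdot s^{-1}$. Between consecutive letters $a^{\varepsilon},a^{\delta}$ of $f$, separated by $b^q$, there appears the following element of $\langle h,v\rangle$: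
$$(+,+):\ vh^q,\qquad (+,-):\ vh^qv^{-1}=h^q,\qquad (-,+):\ h^q,\qquad (-,-):\ h^qv^{-1}.$$
In the two mixed cases $q\neq0$, because $f$ is reduced. So all these elements are nontrivial, and we have a normal form in the free product. Its end syllables in $\langle h,v\rangle$ are powers of $h$, except that before an initial $a^{-1}$ we see $h^qv^{-1}$, and after a final $a$ we see $vh^q$. An element of $\langle s\rangle*\langle h\rangle$ has no $v$ in its normal form. Hence the $a$-letters of $f$ alternate in sign, the first being $a^{+1}$ and the last $a^{-1}$ (if there are any).

Now kill $v$ and $\bar t$ instead. In $\langle h\rangle*\langle s,u\rangle$ we have $f(s,hu)\in\langle s,h\rangle$, with $b=h\cdot u$ and $s$ commuting with $u$. This is the same situation with the roles of $a,s,h,v$ played by $b,h,s,u$. So the $b$-letters of $f$ alternate in sign, the first being $b^{+1}$ and the last $b^{-1}$.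

Since signs alternate, no letter is followed by itself, so $f$ alternates between $a$-letters and $b$-letters. The numbers of $a$-letters and of $b$-letters are even, and differ by at most $1$, so they are equal. Therefore $f=aba^{-1}b^{-1}aba^{-1}b^{-1}\cdots=[a,b]^k$ or $f=bab^{-1}a^{-1}\cdots=[b,a]^k$.

**Step 3: $\varphi$ is injective.** By (R4), $A_{C_5}$ is the HNN extension of $A_{\{v,h,s,u\}}$ with stable letter $\bar t$ centralizing $\langle s,h\rangle$. Also $G_{1,1}$ is the HNN extension of $F$ with stable letter $t$ centralizing $\langle[a,b]\rangle$. Any element of $G_{1,1}$ is $g_0t^{n_1}g_1\cdots t^{n_k}g_k$ with $g_i\in F$, $n_i\neq0$, and $g_i\notin\langle[a,b]\rangle$ for $0<i<k$. If $\varphi(g_i)\in\langle s,h\rangle$, then $\varphi(g_i)=\varphi([a,b]^j)$ for some $j$ by Step 2, and $g_i=[a,b]^j$ by Step 1. So the image word is again Britton-reduced. By Britton's lemma it is nontrivial if $k\ge1$; if $k=0$, use injectivity on $F$. So $G_{1,1}$ embeds in $A_{C_5}$, and by Proposition 4(b) it is the fundamental group of a special cube complex. $\square$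

## 6. Every $G_{m,n}$ is a limit group

**Proposition 5.** Let $m,n\ne0$ and let $\varphi_N:G_{m,n}\to F$ be the identity on $F$ with $t\mapsto w^N$. For any finitely many nontrivial elements of $G_{m,n}$, their images under $\varphi_N$ are all nontrivial once $N$ is large. Hence $G_{m,n}$ is a limit group.

The map exists because $w^N$ commutes with $w$. The last sentence follows by applying the first to the elements $ss'^{-1}$, for $s\neq s'$ in a given finite set. The proof is a ping-pong argument on the set $\partial F$ of infinite reduced words in $a^{\pm1},b^{\pm1}$, on which $F$ acts by left multiplication and reduction.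

**Step 1: $C(w)=\langle w\rangle$.** The word $w=a^mba^{-n}b^{-1}$ is cyclically reduced; let $\ell$ be its length. If $w=u^k$ with $k\geq2$, then $u$ is cyclically reduced, and the number of letters $b^{+1}$ in $w$ is divisible by $k$. But it is $1$. So $w$ is not a proper power, and (F1) gives $C(w)=\langle w\rangle$.

**Step 2: only powers of $w$ match up the ends $w^{\pm\infty}$.** Let $w^{+\infty}=www\cdots$ and $w^{-\infty}=w^{-1}w^{-1}\cdots$. We claim: if $gw^{\varepsilon\infty}=w^{\delta\infty}$ with signs $\varepsilon,\delta$, then $g\in\langle w\rangle$. In the product $g\cdot w^{\varepsilon\infty}$ only finitely many letters cancel. So for $i$ large the reduced word $h$ of $gw^{\varepsilon i}$ ends with the last letter of $w^\varepsilon$, and there is no cancellation in $h\cdot w^{\varepsilon\infty}=w^{\delta\infty}$. Hence $h=w^{\delta q}h'$ with $q\ge0$ and $h'$ a proper prefix of $w^{\delta}=h'h''$. The $\ell$ letters of $w^{\delta\infty}$ after $h$ are $h''h'$, and they are also $w^\varepsilon$. So $w^{\varepsilon}=h'^{-1}w^{\delta}h'$. By (F2), $\varepsilon=\delta$. So $h'\in C(w)=\langle w\rangle$, and since $h'$ is shorter than $w$, $h'=1$. Thus $h$, and with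 it $g=hw^{-\varepsilon i}$, lies in $\langle w\rangle$.

**Step 3: ping-pong sets.** For $R\ge1$ let $\Omega_R\subset\partial F$ consist of the words beginning with $w^R$ or $w^{-R}$.

- (a) If $\zeta\ne w^{\pm\infty}$, then $\zeta\notin\Omega_R$ for large $R$.
- (b) If $g\in F\smallsetminus\langle w\rangle$, then $g\Omega_R\cap\Omega_R=\emptyset$ for large $R$. By Step 2, there is $K$ such that for all signs $gw^{\varepsilon\infty}$ and $w^{\delta\infty}$ differ within the first $K$ letters. Let $R\ell\ge K+|g|$. If $\eta$ begins with $w^{\varepsilon R}$, at most $|g|$ letters of $\eta$ cancel in $g\eta$. So $g\eta$ agrees with $gw^{\varepsilon\infty}$ in the first $R\ell-|g|\ge K$ letters. Words in $\Omega_R$ agree with $w^{+\infty}$ or $w^{-\infty}$ in the first $K$ letters.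
- (c) If $|j|\ge2R$, then $w^j(\partial F\smallsetminus\Omega_R)\subset\Omega_R$. Take $j>0$ and $\eta\notin\Omega_R$. The part of $\eta$ cancelled in $w^j\eta$ is a prefix of $w^{-j}$, and it is shorter than $R\ell$ because $\eta$ does not begin with $w^{-R}$. So $w^j\eta$ begins with the first $j\ell-R\ell\ge R\ell$ letters of $w^j$, hence with $w^R$. The case $j<0$ is symmetric.

**Step 4: the game.** Write each of the given elements as $g_0t^{n_1}g_1\cdots t^{n_k}g_k$ with $g_i\in F$, $n_i\ne0$, and $g_i\notin\langle w\rangle$ for $0<i<k$. This is possible: an interior $g_i\in\langle w\rangle$ commutes with $t$, so we can merge and lower $k$. Since $\partial F$ is infinite, we can choose $\xi\in\partial F$ such that $\xi\ne w^{\pm\infty}$ and $(g_kg_0)^{-1}\xi\neq w^{\pm\infty}$ for all of these elements. By (a) and (b) choose $R$ such that $\Omega=\Omega_R$ avoids $\xi$ and all $(g_kg_0)^{-1}\xi$, and $g_i\Omega\cap\Omega=\emptyset$ for all interior $g_i$. Let $N\ge2R$.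

If $k=0$, the image is $g_0\neq1$. If $k\ge1$, put $f=w^{Nn_1}g_1\cdots g_{k-1}w^{Nn_k}$, so that the image is $g_0fg_k$. Start with $\xi\notin\Omega$. By (c), $w^{Nn_k}$ moves it into $\Omega$; then $g_{k-1}$ moves it out of $\Omega$; then $w^{Nn_{k-1}}$ moves it into $\Omega$; and so on. So $f\xi\in\Omega$, while $(g_kg_0)^{-1}\xi\notin\Omega$. Hence $f\ne(g_kg_0)^{-1}$, that is, $g_0fg_k\neq1$. $\square$

## 7. Centralizers in a RAAG, and letters that cancel in $x^mz^{-n}$

How could one show that a limit group does not embed in a RAAG?

**A universal law cannot do it.** One might look for a sentence "for all $x_1,\dots,x_r$: $\Phi$", with $\Phi$ a Boolean combination of equations between words, which holds in all RAAGs, hence in their subgroups, but fails in $G$. There is none. If $\Phi$ fails at a tuple in $G$, take a homomorphism to a free group that is injective on the finitely many values of the words in $\Phi$. It preserves which of the equations hold, so $\Phi$ fails in a free group, which is a RAAG.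

**The centralizer of $w$.** The next idea is to use (R3). Suppose $x,z,t$ as in Theorem 2 lie in a RAAG $A$. After conjugation $w=x^mz^{-n}$ is cyclically reduced with support $U$, and $t$ lies in $C_A(w)=\prod\langle r_i\rangle\times A_{\mathrm{lk}\,U}$. *If* $x$ and $z$ lay in $A_U$, then all of $P=\langle x,z,t\rangle$ would lie in the direct product $\prod A_{U_i}\times A_{\mathrm{lk}\,U}$. A non-abelian fully residually free group does not fit into a direct product unless it embeds in one factor (Lemma 8 below). But in $A_{U_i}$ the elements $w,t$ map into the cyclic group $\langle r_i\rangle$, and in $A_{\mathrm{lk}\,U}$ the element $x$ dies. This would be a contradiction.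

The argument stops at the word "if". Nothing says that $x,z\in A_U$, since letters of $x$ and $z$ may cancel in $x^mz^{-n}$. This really happens for $m=n=1$. In Section 5,
$$x=\varphi(a)=sv,\qquad z=\varphi(bab^{-1})=hu\,sv\,u^{-1}h^{-1}=hsh^{-1}\,v,\qquad xz^{-1}=shs^{-1}h^{-1}.$$
The letter $v$ has disappeared from $w$, so $U=\{s,h\}$ and $x\notin A_U$. For the same $x,z$, however, $x^2z^{-1}=svshs^{-1}h^{-1}$ still contains $v$. So we must show that *no letter can disappear when $|m|\ne|n|$*.

**Exponent sums.** Let $e_v:A\to\mathbb Z$ be the exponent sum of $v$. If $z$ is conjugate to $x^{\eta}$, $\eta=\pm1$, then $e_v(w)=(m-\eta n)e_v(x)$, and $m-\eta n\neq0$. So if $v$ disappears from $w$, then $e_v(x)=0$. Here this method ends: $x$ may well contain $v$ with exponent sum $0$.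

**Translation lengths.** A finer measure of "$x$ contains $v$" is its action on the tree $T_v$: an element is elliptic exactly if it is conjugate into $A_{V\smallsetminus v}$. So we want: if $x^mz^{-n}$ is elliptic, then $x$ and $z$ fix a common vertex. If $x$ is hyperbolic, so is $z$, and $|x^m|\neq|z^n|$. But tree geometry alone does not suffice. Take the $3$-regular tree, $x$ of translation length $2$, and vertices $0,1,2,\dots$ along its axis with $x\cdot y=y+2$. Let $y_0$ be the neighbour of the vertex $3$ other than $2,4$, and let $z$ be an automorphism with $0\mapsto4$, $1\mapsto3$, $2\mapsto y_0$. It is hyperbolic of length $2$ with $1,2,3,y_0$ on its axis. It is conjugate to $x$ in the automorphism group of the tree: the quotient graphs by $\langle x\rangle$ and $\langle z\rangle$ are both a $2$-cycle with isomorphic trees hanging off each vertex, and an isomorphism respecting the direction of the cycle lifts. Yet $z^{-1}x^2$ fixes $0$, so $x^2z^{-1}$ is elliptic.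

What saves us in a RAAG is that this picture forces an equation $c^2=l\,c^{\pm1}\,l'$ with $l,l'$ in an edge stabilizer, and that such an equation forces $c$ itself into the stabilizer.

## 8. Two kinds of equations over $A_S$

**Lemma 6.** Let $A$ be a RAAG with finite vertex set $V$, $S\subset V$, $c\in A$.
(i) If $c^k\in A_S$ with $k\neq0$, then $c\in A_S$.
(ii) If $c^2=l\,c^{\varepsilon}\,l'$ with $l,l'\in A_S$ and $\varepsilon=\pm1$, then $c\in A_S$.

Part (ii) depends on more than formal manipulation: with $A_S$ replaced by the trivial subgroup, an element $c$ of order $3$ in some group satisfies $c^2=c^{-1}$. It is torsion-freeness, in the strong form (R2), that rules this out.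

**Proof.** The plan is to split off the part of $c$ outside $A_S$ and to look at it in the first lower central quotient where it is visible. Let $c_0=\rho_S(c)$ and $c=c_0\nu$. Suppose $\nu\ne1$. By (R2) there is $j$ with $\nu\in\gamma_j\smallsetminus\gamma_{j+1}$. Let $\bar\nu\neq0$ be its class in the torsion-free abelian group $\gamma_j/\gamma_{j+1}$, written additively. Conjugation by $A$ acts trivially on this quotient.

(i) Replacing $c^k$ by its inverse if necessary, let $k>0$. Then $(c_0\nu)^k=c^k=\rho_S(c^k)=c_0^k$. On the other hand,
$$(c_0\nu)^k=c_0^k\cdot(c_0^{-(k-1)}\nu c_0^{k-1})\cdots(c_0^{-1}\nu c_0)\,\nu .$$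
So a product of $k$ conjugates of $\nu$ is $1$, which gives $k\bar\nu=0$, a contradiction.

(ii) Applying $\rho_S$ gives $c_0^2=lc_0^{\varepsilon}l'$. We compare this with the original equation. On the left, $c^2=c_0^2\,(c_0^{-1}\nu c_0)\,\nu$. On the right,
$$lc\,l'=lc_0l'\cdot(l'^{-1}\nu l'),\qquad lc^{-1}l'=l\nu^{-1}c_0^{-1}l'=lc_0^{-1}l'\cdot(l'^{-1}c_0\nu^{-1}c_0^{-1}l').$$
So in both cases $lc^{\varepsilon}l'=c_0^2\cdot(\text{a conjugate of }\nu^{\varepsilon})$. Cancelling $c_0^2$ and passing to $\gamma_j/\gamma_{j+1}$, we get $2\bar\nu=\varepsilon\bar\nu$, that is, $\bar\nu=0$ or $3\bar\nu=0$. Both are impossible.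

So $\nu=1$, and $c=c_0\in A_S$. $\square$

## 9. No letter disappears when $|m|\neq|n|$

**Lemma 7 (Key Lemma).** Let $A$ be a RAAG with finite vertex set $V$, $v\in V$, $T=T_v$, and let $m,n$ be nonzero with $|m|\neq|n|$. Let $x,z\in A$, with $z$ conjugate in $A$ to $x$ or $x^{-1}$. If $x^mz^{-n}$ is elliptic on $T$, then $x$ and $z$ fix a common vertex of $T$.

For $m=n=1$ this fails. In the pentagon group with $x=sv$ and $z=hsh^{-1}v$, the element $xz^{-1}=[s,h]$ is elliptic on $T_v$, but $x$ has $v$-exponent $1$ and so is hyperbolic.

**Proof.** Suppose first that $x,z$ are not both elliptic. Since $z$ is conjugate to $x^{\pm1}$, both are hyperbolic, with $|x|=|z|=\ell>0$. Steps 1 to 5 derive a contradiction. Step 6 treats the elliptic case.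

**Step 1: signs, order, and a base point on $\mathrm{Ax}_x$.** Replacing $(x,m)$ by $(x^{-1},-m)$ and/or $(z,n)$ by $(z^{-1},-n)$ changes neither $x^mz^{-n}$ nor the hypotheses, so let $m,n>0$. Since $(x^mz^{-n})^{-1}=z^nx^{-m}$, we may exchange roles and assume $m>n$.

The element $z^{-n}x^m$ is conjugate to $x^mz^{-n}$, so it fixes a vertex $p$. Put $q=x^mp=z^np$, $D'=d(p,\mathrm{Ax}_x)$, $D=d(p,\mathrm{Ax}_z)$. By (T1), applied to $x^m$ and to $z^n$,
$$d(p,q)=2D'+m\ell=2D+n\ell,$$
so $D>D'$. Let $p'=\pi_x(p)$, the point of $[p,q]$ at distance $D'$ from $p$. Then $x^mp'$ is the point of $[p,q]$ at distance $D'$ from $q$. Now $z^n$ maps the segment of $[p,q]$ of length $D$ starting at $p$ onto the one of length $D$ starting at $q$. Since $D'<D$, also $z^np'$ is the point of $[p,q]$ at distance $D'$ from $q$. So $x^mp'=z^np'$. Replacing $p$ by $p'$, we may assume $p\in\mathrm{Ax}_x$, that is, $D'=0$. Then $D=(m-n)\ell/2>0$.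

**Step 2: coordinates.** Parametrize $\mathrm{Ax}_x$ by $\mathbb R$, with vertices at the integers, $p=0$, $q=m\ell$, and $x$ acting as $y\mapsto y+\ell$. Let $r=\pi_z(p)$ and $s=z^nr$. By (T1), $r$ and $s$ lie on $[p,q]$ at distance $D$ from its ends, so $r=D$ and $s=m\ell-D=D+n\ell$. As a distance between vertices, $D\ge1$ is an integer. The segment $[r,s]$ lies in $\mathrm{Ax}_z$, and $z$ translates along it by $\ell$ towards $s$. So $z$ and $x$ agree on $[D,D+(n-1)\ell]$, and
$$c:=x^{-1}z\quad\text{fixes } [D,D+(n-1)\ell]\ \text{pointwise}.\tag{1}$$

**Step 3: an element that turns around $r$.** Let $E=[D-1,D]$ and $J=[D,D+1]$, two distinct edges of $\mathrm{Ax}_x$ at $r$, and let $\theta=x^{-n}z^n$. Then $\theta r=x^{-n}s=r$. Since $z^n$ maps $[r,p]$ to $[s,q]$, it maps $E$, the edge of $[r,p]$ at $r$, to the edge of $[s,q]$ at $s$. This edge is $[D+n\ell,D+n\ell+1]=x^nJ$. Thus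
$$\theta\in\mathrm{Stab}(r),\qquad \theta E=J\neq E.\tag{2}$$

We now conjugate everything so that $\mathrm{Stab}(r)=M$ and $\mathrm{Stab}(E)=L$, in the notation of (R4). Write $E=gL$, the edge from $gM$ to $gvM$. If $r=gM$, conjugate by $g^{-1}$. If $r=gvM$, conjugate by $(gv)^{-1}$: then $r$ becomes $M$ and $E$ becomes $v^{-1}L$, with stabilizer $v^{-1}Lv=L$. So (2) says $\theta\in M\smallsetminus L$, and $\mathrm{Stab}(J)=\theta L\theta^{-1}$. Note that $L=A_{\mathrm{lk}\,v}$ is a subgroup of the form to which Lemma 6 applies.

**Step 4: contradiction when $n\ge2$.** From $z=xc$ we get $z^n=(xc)^n=x^n\,c_{n-1}\cdots c_1c_0$ with $c_i=x^{-i}cx^i$, so $\theta=c_{n-1}\cdots c_1c_0$. By (1), $c_i$ fixes $[D-i\ell,\,D+(n-1-i)\ell]$ pointwise. For $1\le i\le n-1$ this segment contains $[D-1,D]=E$. For $i=0$ it contains $[D,D+1]=J$, because $(n-1)\ell\geq1$. So $l:=c_{n-1}\cdots c_1\in L$ and $c_0\in\theta L\theta^{-1}$, say $c_0=\theta l'\theta^{-1}$. Hence $\theta=l\,\theta l'\theta^{-1}$, that is, $\theta^2=l\,\theta\,l'$. Lemma 6(ii) gives $\theta\in L$, contradicting $\theta E\ne E$.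

**Step 5: contradiction when $n=1$.** Now $\theta=c$, and (1) only says that $c$ fixes $r$. Here we use more of the conjugacy of $z$ and $x^{\pm1}$ than the equality of translation lengths. For hyperbolic $g\in A$, call the unordered pair of edges of $\mathrm{Ax}_g$ at a vertex $y\in\mathrm{Ax}_g$ the *turn* of $\mathrm{Ax}_g$ at $y$. Let $\tau(g)$ be the multiset of $A$-orbits of turns, where $y$ runs over representatives of the vertices of $\mathrm{Ax}_g$ modulo $\langle g\rangle$. It has $|g|$ members, and it does not change when $g$ is conjugated or inverted. So $\tau(x)=\tau(z)$.

The segment $[r,s]=[D,D+\ell]$ lies on both axes and has length $\ell$, so its vertices $D,\dots,D+\ell-1$ are representatives for both. At $D+1,\dots,D+\ell-1$ the turns of the two axes coincide. Removing these from the two equal finite multisets, we see that the turns of the two axes at $r=D$ lie in the same $A$-orbit.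

Let us compute them. The turn of $\mathrm{Ax}_x$ at $r$ is $\{E,J\}=\{E,cE\}$. The axis $\mathrm{Ax}_z$ leaves $r$ through the first edge $J$ of $[r,s]$, and arrives at $r$ through the image under $z^{-1}$ of the last edge of $[r,s]$. That last edge is $[D+\ell-1,D+\ell]=xE$. So the turn of $\mathrm{Ax}_z$ at $r$ is
$$\{z^{-1}xE,\ J\}=\{c^{-1}E,\ cE\}=c^{-1}\{E,\ c^2E\}.$$
Hence some $k\in A$ maps $\{E,cE\}$ to $\{E,c^2E\}$. Each pair consists of two distinct edges whose only common vertex is $r$, so $k$ fixes $r$. There are two possibilities.

- If $kE=E$ and $kcE=c^2E$, then $k\in L$ and $c^{-2}kc\in L$, so $c^2\in kcL\subset LcL$.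
- If $kE=c^2E$ and $kcE=E$, then $k=c^2l_1$ and $kc=c^2l_1c=l_2$ with $l_1,l_2\in L$, so $c^2=l_2c^{-1}l_1^{-1}\in Lc^{-1}L$.

In both cases Lemma 6(ii) gives $c\in L$, contradicting $cE=J\neq E$.

**Step 6: a common fixed vertex.** So $x$ and $z$ are elliptic. Then $x^m$, $z^{-n}$ and their product are elliptic, and by (T2) $x^m$ and $z^n$ fix a common vertex. Its stabilizer is $gMg^{-1}$ for some $g$, with $M=A_{V\smallsetminus v}$. Lemma 6(i), applied to $g^{-1}xg$ and $g^{-1}zg$, shows that it contains $x$ and $z$. $\square$

## 10. Fully residually free groups in direct products

**Lemma 8.** Let $P$ be non-abelian and fully residually free, $P\le B_1\times\cdots\times B_k$. Then some coordinate projection is injective on $P$.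

For $\mathbb Z^2\le\mathbb Z\times\mathbb Z$ this fails, so "non-abelian" is needed.

**Proof. Step 1: reduction to $k=2$.** Given this case, write the product as $B_1\times(B_2\times\cdots\times B_k)$. Either the projection to $B_1$ is injective on $P$, or $P$ embeds in $B_2\times\cdots\times B_k$ by projection, and we use induction.

**Step 2: $P$ has trivial centre.** Suppose $k_0\neq1$ is central, and let $[p,q]\neq1$ in $P$. Take a homomorphism to a free group injective on $\{1,k_0,[p,q]\}$. Its image is a non-abelian free group with nontrivial centre, which is impossible.

**Step 3: the case $k=2$.** Let $K_1,K_2$ be the kernels of the two projections on $P$, and suppose $1\neq k_i\in K_i$ for $i=1,2$. Both kernels are normal in $P$ and $K_1\cap K_2=1$, so $[K_1,K_2]=1$. By Step 2 there is $g\in P$ with $[g,k_1]\ne1$. Let $\varphi$ be a homomorphism to a free group injective on $\{1,k_1,k_2,[g,k_1]\}$.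

Both $k_1$ and $gk_1g^{-1}$ lie in $K_1$, so they commute with $k_2$. Their images lie in $C(\varphi(k_2))$, which is cyclic because $\varphi(k_2)\neq1$. So the nontrivial elements $\varphi(k_1)$ and $\varphi(g)\varphi(k_1)\varphi(g)^{-1}$ commute, and by (F1) they have a common centralizer $\langle c\rangle$. The centralizer of the second is $\varphi(g)\langle c\rangle\varphi(g)^{-1}$. Hence $\varphi(g)c\varphi(g)^{-1}=c^{\pm1}$, and by (F2) the sign is $+$. So $\varphi(g)$ commutes with $c$, hence with $\varphi(k_1)\in\langle c\rangle$, and $\varphi([g,k_1])=1$. This contradicts the choice of $\varphi$. $\square$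

## 11. Proof of Theorems 2 and 1

**Proof of Theorem 2.** Suppose that $G\le A$ for a RAAG $A$.

**Step 1: finitely many letters.** Let $y\in G$ conjugate $x^{\pm1}$ to $z$. Replace $G$ by $\langle x,t,y\rangle$; all hypotheses persist. This group is finitely generated, so we may take $A=A_\Gamma$ with $V$ finite.

**Step 2: the smallest parabolic subgroup containing $x$ and $z$.** Among all $g\in A$, $U\subset V$ with $x,z\in gA_Ug^{-1}$, choose one with $|U|$ minimal, and conjugate so that $x,z\in A_U$. Applying $\rho_U$ to $z=yx^{\pm1}y^{-1}$ gives $z=\rho_U(y)\,x^{\pm1}\rho_U(y)^{-1}$, so $z$ is conjugate to $x^{\pm1}$ *inside* $A_U$. Conjugating further by an element of $A_U$, we may assume that $w=x^mz^{-n}\in A_U$ is cyclically reduced, in $A_U$ and hence in $A$. Also $w\neq1$, since $\langle w,t\rangle\cong\mathbb Z^2$.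

**Step 3: $\mathrm{supp}(w)=U$.** This is the point missing in Section 7. Otherwise $w\in A_{U\smallsetminus v}$ for some $v\in U$, so $w$ fixes a vertex of the tree $T_v$ of $A_U$. By Lemma 7, applied to $A_U$, the elements $x$ and $z$ fix a common vertex of $T_v$. So they lie in a common conjugate of $A_{U\smallsetminus v}$, contradicting the minimality of $|U|$.

**Step 4: the direct product.** By (R3), $t\in C_A(w)=\langle r_1\rangle\times\cdots\times\langle r_k\rangle\times A_{\mathrm{lk}\,U}$. Since $x,z\in A_U=\prod A_{U_i}$,
$$P=\langle x,z,t\rangle\le A_{U_1}\times\cdots\times A_{U_k}\times A_{\mathrm{lk}\,U}.$$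
By Lemma 8 some projection is injective on $P$. The projection to $A_{U_i}$ sends $\langle w,t\rangle\cong\mathbb Z^2$ into the cyclic group $\langle r_i\rangle$, so it is not injective. The projection to $A_{\mathrm{lk}\,U}$ kills $x$, and $x\neq1$, since otherwise $z=1$ and $w=1$. So it is not injective either. This is a contradiction. $\square$

**Proof of Theorem 1.** By Proposition 5, $G=G_{m,n}$ is a limit group. Let $|m|\ne|n|$, and put $x=a$, $z=bab^{-1}$. Then $z$ is conjugate to $x$, and $x^mz^{-n}=a^mba^{-n}b^{-1}=w$. In the amalgam $F*_{\langle w\rangle}(\langle w\rangle\times\langle t\rangle)$ the factor $\langle w\rangle\times\langle t\rangle\cong\mathbb Z^2$ embeds. The subgroup $P=\langle x,z,t\rangle$ of the limit group $G$ is fully residually free, and it is non-abelian because $a$ and $bab^{-1}$ do not commute in $F$. By Theorem 2, $G$ embeds in no RAAG. By Proposition 4(a), $G$ is not the fundamental group of a special cube complex. $\square$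

## 12. Limit groups of every rank $d\ge3$ that are not special

It remains to prove the second half of Theorem 3(i). For $d\ge3$ consider $G_{2,1}*F_{d-3}$, where $F_{d-3}$ is free of rank $d-3$.

**Step 1: it is a limit group.** It is finitely generated. Given a finite set $S$, consider all elements $ss'^{-1}$ with $s\ne s'$ in $S$, and write each in normal form in the free product. Finitely many nontrivial elements of $G_{2,1}$ occur as syllables. By Proposition 5 there is an $N$ for which $\varphi_N$ is nontrivial on all of them. Then $\varphi_N*\mathrm{id}:G_{2,1}*F_{d-3}\to F*F_{d-3}$ takes each of these normal forms to a normal form with the same number of syllables, hence to a nontrivial element. So $\varphi_N*\mathrm{id}$ is injective on $S$, and its target is free.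

**Step 2: its rank is exactly $d$.** It is generated by $a,b,t$ and $d-3$ further elements. The relator $[t,w]$ vanishes in the abelianization, which is therefore $\mathbb Z^d$. So fewer than $d$ generators do not suffice.

**Step 3: it is not special.** It contains $G_{2,1}$, which embeds in no RAAG by Theorem 1. So it embeds in no RAAG, and by Proposition 4(a) it is not the fundamental group of a special cube complex. $\square$
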